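\title{Three solutions of the singular Liouville equation in the coercive range}

\begin{abstract}
We consider the mean field form of the Liouville equation on a smooth bounded planar domain with Dirichlet data and Dirac sources of weights $\alpha_j>-1$. The energy is coercive for $\rho<8\pi(1+\alpha_-)$, where $\alpha_-=\min_j\{0,\alpha_j\}$, while uniqueness is guaranteed for $\rho\le 8\pi(1+\alpha)$, where $\alpha$ is the sum of the negative weights. When at least two weights are negative there is a gap between these values. We show that on every domain, for all such weights and every positive $\rho$ in the gap, the sources can be placed so that there are at least three solutions, and that this persists under small perturbations. The negative sources are gathered in a very tight cluster near the boundary.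
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be a smooth bounded domain, possibly multiply connected, let $p_1,\dots,p_N\in\Omega$ be distinct points, and let $\alpha_1,\dots,\alpha_N>-1$. For a real parameter $\rho$, the singular Liouville equation is
\begin{equation}\label{eq:singular}
\Delta v+\rho\,\frac{e^{v}}{\int_\Omega e^{v}\,dx}=4\pi\sum_{j=1}^N\alpha_j\delta_{p_j}\quad\text{in }\Omega,\qquad v=0\quad\text{on }\partial\Omega .
\end{equation}
The Dirac masses are removed with the Dirichlet Green function $G_p$, defined by $-\Delta G_p=\delta_p$ in $\Omega$ and $G_p=0$ on $\partial\Omega$. Recall that $G_p\ge0$ and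
\begin{equation}\label{eq:green}
G_p(x)=\frac1{2\pi}\log\frac1{|x-p|}+H(x,p),
\end{equation}
where $H(\cdot,p)$ is harmonic in $\Omega$, continuous on $\overline\Omega$, and equal to $\frac1{2\pi}\log|x-p|$ on $\partial\Omega$. Put $u=v+4\pi\sum_j\alpha_jG_{p_j}$ and
\begin{equation}\label{eq:h}
h(x)=e^{-4\pi\sum_j\alpha_jG_{p_j}(x)}=\prod_{j=1}^N|x-p_j|^{2\alpha_j}\;e^{-4\pi\sum_j\alpha_jH(x,p_j)} .
\end{equation}
Then $e^v=he^u$, and \eqref{eq:singular} becomes
\begin{equation}\label{eq:regular}
\Delta u+\rho\,\frac{he^{u}}{\int_\Omega he^{u}\,dx}=0\quad\text{in }\Omega,\qquad u\in H^1_0(\Omega).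
\end{equation}
The weight $h$ vanishes at the points with $\alpha_j>0$ and blows up at those with $\alpha_j<0$; the condition $\alpha_j>-1$ makes it integrable. A \emph{solution} is a weak solution of \eqref{eq:regular}, that is, a critical point on $H^1_0(\Omega)$ of
\[
J_\rho(u)=\frac12\|u\|^2-\rho\log\int_\Omega he^u\,dx,\qquad \|u\|^2=\int_\Omega|\nabla u|^2\,dx .
\]
Two numbers govern the problem for small $\rho$:
\[
\alpha_-=\min_j\{0,\alpha_j\},\qquad \alpha=\sum_{j\in\mathcal N}\alpha_j,\qquad \mathcal N=\{j:\alpha_j\in(-1,0)\}.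
\]
They enter through two known facts, which we use without proof.
\begin{itemize}
\item[(T)] \emph{Troyanov inequality.} There is a constant $C$, depending on $\Omega$, the points and the weights, such that $8\pi(1+\alpha_-)\log\int_\Omega he^u\,dx\le\frac12\|u\|^2+C$ for all $u\in H^1_0(\Omega)$.
\item[(U)] \emph{Uniqueness theorem of Bartolucci--Gui--J.--Moradifam.} If $\rho\le8\pi(1+\alpha)$, then \eqref{eq:regular} has at most one solution.
\end{itemize}
For $0<\rho<8\pi(1+\alpha_-)$, fact (T) gives
\begin{equation}\label{eq:coercive}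
J_\rho(u)\ge\frac12\Bigl(1-\frac{\rho}{8\pi(1+\alpha_-)}\Bigr)\|u\|^2-C ,
\end{equation}
so $J_\rho$ is coercive and a global minimizer provides a solution. The simplest case shows what a number of the form $8\pi(1+\gamma)$ measures.

\begin{example}\label{ex:radial}
Let $\Omega$ be the unit disc, $N=1$, $p_1=0$ and $\alpha_1=\gamma\in(-1,0]$, so that $h=|x|^{2\gamma}$. Put $m=2(1+\gamma)$, $r=|x|$ and, for $\lambda>-1$,
\[
u_\lambda=2\log\frac{1+\lambda}{1+\lambda r^{m}}\in H^1_0(\Omega).
\]
From $\Delta=r^{-2}(r\partial_r)^2$ on radial functions and from the substitution $\tau=r^m$,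
\[
-\Delta u_\lambda=\frac{2m^2\lambda\,r^{m-2}}{(1+\lambda r^m)^2}=\frac{2m^2\lambda}{(1+\lambda)^2}\,he^{u_\lambda},\qquad \int_\Omega he^{u_\lambda}\,dx=\frac{2\pi}{m}\int_0^1\frac{(1+\lambda)^2\,d\tau}{(1+\lambda\tau)^2}=\frac{2\pi(1+\lambda)}{m}.
\]
So $u_\lambda$ solves \eqref{eq:regular} with $\rho=8\pi(1+\gamma)\lambda/(1+\lambda)$, which runs through $(-\infty,8\pi(1+\gamma))$ exactly once; by (U) these are the only solutions in that range. The same substitution shows that the mass of $-\Delta u_\lambda$ in $\{|x|<r\}$ is $8\pi(1+\gamma)\lambda r^m/(1+\lambda r^m)$. As $\lambda\to\infty$, the whole mass $8\pi(1+\gamma)$ concentrates at the origin.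
\end{example}

Thus $8\pi(1+\gamma)$ is the mass at which concentration sets in at a point where $h$ behaves like $|x|^{2\gamma}$. The number $8\pi(1+\alpha_-)$ belongs to the most singular point of $h$, while $8\pi(1+\alpha)$ belongs to a fictitious point carrying all the negative weights at once. If at most one weight is negative, then $\alpha=\alpha_-$ and uniqueness holds throughout the coercive range. If at least two weights are negative, then $\alpha<\alpha_-$, and the following question is posed in \cite{problem}: \emph{does uniqueness still hold for $\rho\in(8\pi(1+\alpha),8\pi(1+\alpha_-))$?}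

One is tempted to say yes: the points are distinct, the fictitious point does not exist, and $J_\rho$ stays coercive on the whole interval. But a uniqueness statement valid for all positions must survive when the points are very close to each other, and from a moderate distance such a cluster looks like the fictitious point. The answer is no.

\begin{theorem}\label{thm:three}
Let $\Omega\subset\mathbb R^2$ be a smooth bounded domain, let $\alpha_1,\dots,\alpha_N>-1$ with at least two of them negative, and let
\[
\max\{0,\,8\pi(1+\alpha)\}<\rho<8\pi(1+\alpha_-).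
\]
Then there are distinct points $p_1,\dots,p_N\in\Omega$ for which \eqref{eq:regular} has at least three solutions: a global minimizer of $J_\rho$, a local minimizer with larger energy, and a mountain pass solution. The points with $\alpha_j\ge0$ may be prescribed arbitrarily (distinct) in $\Omega$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $\Omega$ and the weights be as in Theorem~\ref{thm:three}, and let $\rho<8\pi(1+\alpha_-)$. Then \eqref{eq:regular} has exactly one solution for all positions of the points if and only if $\rho\le8\pi\max\{0,1+\alpha\}$. If $8\pi\max\{0,1+\alpha\}<\rho<8\pi(1+\alpha_-)$, then the set of configurations $(p_1,\dots,p_N)$ with at least three solutions contains a nonempty open subset $U$ of $\Omega^N$, and this persists for nearby values of the parameter: $U$ and $\delta>0$ can be chosen so that there are at least three solutions for every configuration in $U$ and every parameter $\rho'$ with $|\rho'-\rho|<\delta$.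
\end{theorem}

If $\alpha\ge-1$, uniqueness therefore fails, for suitable points, at every $\rho$ of the interval in question. If $\alpha<-1$, the part $\rho\le0$ of the interval is a uniqueness range for the elementary reason that $J_\rho$ is convex, and uniqueness fails at every $\rho>0$ of the interval. Among conditions that do not depend on the positions of the points, the threshold $8\pi(1+\alpha)$, or $0$ if $\alpha\le-1$, is optimal for every domain and every set of weights with at least two negative entries.

Sections~\ref{sec:tools} and~\ref{sec:criterion} reduce Theorem~\ref{thm:three} to two properties of a family of configurations: the singular part of the weight tends to $1$ in some $L^s$, and yet the minimal energy tends to $-\infty$. Section~\ref{sec:model} verifies them by hand for two points in a disc, Section~\ref{sec:cluster} in general. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.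

\section{The functional on bounded sets}\label{sec:tools}

We shall compare functionals with different weights. Call a measurable function $g\ge0$ on $\Omega$ an \emph{admissible weight} if $g$ does not vanish almost everywhere and $g\in L^s(\Omega)$ for some $s>1$. Set
\[
\Phi_g(u)=\log\int_\Omega ge^u\,dx,\qquad J_{\rho,g}(u)=\frac12\|u\|^2-\rho\,\Phi_g(u).
\]
Write $a_j=-\alpha_j\in(0,1)$ for $j\in\mathcal N$ and $a=\sum_{j\in\mathcal N}a_j=-\alpha$. By \eqref{eq:h}, $h\in L^s(\Omega)$ whenever $s\ge1$ and $s\max_{\mathcal N}a_j<1$; so $h$ is admissible, and $J_\rho=J_{\rho,h}$. The exponent conjugate to $s$ is $s'$, and $B_r(x)$ is a disc in the plane. We use four textbook facts.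
\begin{itemize}
\item[(R)] $H^1_0(\Omega)$ embeds compactly into $L^t(\Omega)$ for every $t<\infty$.
\item[(V)] If $f_n\to f$ almost everywhere in $\Omega$ and $(f_n)$ is bounded in $L^{t_1}(\Omega)$, then $f_n\to f$ in $L^t(\Omega)$ for $1\le t<t_1$. This is a case of Vitali's convergence theorem.
\item[(MT)] \emph{Moser--Trudinger inequality:} $\log\int_\Omega e^u\,dx\le\frac1{16\pi}\|u\|^2+C_\Omega$ for $u\in H^1_0(\Omega)$.
\item[(MP)] \emph{Ambrosetti--Rabinowitz mountain pass theorem.} Let $J$ be a $C^1$ functional on a Hilbert space with the Palais--Smale property: every sequence with $J(u_n)$ bounded and $J'(u_n)\to0$ has a convergent subsequence. Let $c=\inf_\eta\max_{t\in[0,1]}J(\eta(t))$, the infimum over continuous paths $\eta$ from $e_0$ to $e_1$. If $c>\max\{J(e_0),J(e_1)\}$, then $c$ is a critical value of $J$.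
\end{itemize}
Applying (MT) to $tu$ gives, for every real $t$,
\begin{equation}\label{eq:exp}
\int_\Omega e^{tu}\,dx\le \exp\Bigl(\frac{t^2M^2}{16\pi}+C_\Omega\Bigr)\qquad\text{if }\|u\|\le M .
\end{equation}

\begin{lemma}\label{lem:basic}
Let $g$ be an admissible weight and $\rho\in\mathbb R$. Then $\Phi_g$ is bounded on bounded sets, sequentially weakly continuous and of class $C^1$. The functional $J=J_{\rho,g}$ is of class $C^1$ and sequentially weakly lower semicontinuous, with
\[
\langle J'(u),\varphi\rangle=\int_\Omega\nabla u\cdot\nabla\varphi\,dx-\rho\int_\Omega f_u\,\varphi\,dx,\qquad f_u=\frac{ge^u}{\int_\Omega ge^u\,dx}.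
\]
If $J$ is coercive, that is, $J(u)\to\infty$ as $\|u\|\to\infty$, then $J$ has the Palais--Smale property.
\end{lemma}

\begin{proof}
Let $g\in L^s$, $s>1$, and $\|u\|\le M$. H\"older's inequality and \eqref{eq:exp} bound $\int ge^u$ from above. From below, the Cauchy--Schwarz inequality applied to $g^{1/2}=(ge^u)^{1/2}e^{-u/2}$ and \eqref{eq:exp} with $t=-1$ give
\begin{equation}\label{eq:lower}
\int_\Omega ge^u\,dx\ge\frac{\bigl(\int_\Omega g^{1/2}\,dx\bigr)^2}{\int_\Omega e^{-u}\,dx}\ge c(g,M)>0 .
\end{equation}

Let $u_n\rightharpoonup u$ and $\tau<\infty$. By (R), every subsequence has a further subsequence converging almost everywhere; along it $e^{u_n}\to e^u$ in $L^\tau$ by (V), since $e^{u_n}$ is bounded in $L^{2\tau}$ by \eqref{eq:exp}. Hence the whole sequence converges in $L^\tau$. Fix $t\in(1,s)$ and let $1/t=1/s+1/\tau$. Then $\|ge^{u_n}-ge^u\|_{L^t}\le\|g\|_{L^s}\|e^{u_n}-e^u\|_{L^\tau}\to0$. So $\Phi_g$ is weakly continuous, $f_{u_n}\to f_u$ in $L^t$, and $J$ is weakly lower semicontinuous because the norm is.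

For $0<|\theta|\le1$ the quotient $g\,|e^{u+\theta\varphi}-e^u|/|\theta|$ is at most $g\,e^{|u|+|\varphi|}|\varphi|$, which is integrable by H\"older's inequality, (R) and \eqref{eq:exp} applied to $|u|+|\varphi|\in H^1_0(\Omega)$. By dominated convergence $\Phi_g$ has the Gateaux derivative $\varphi\mapsto\int f_u\varphi$. It depends continuously on $u$ in the dual norm, because $u\mapsto f_u\in L^t$ is continuous and $H^1_0\subset L^{t'}$. Hence $\Phi_g$ and $J$ are $C^1$.

Let $J$ be coercive, $J(u_n)$ bounded and $J'(u_n)\to0$. Then $(u_n)$ is bounded, and $u_n\rightharpoonup u$ along a subsequence. In the identity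
\[
\|u_n-u\|^2=\langle J'(u_n),u_n-u\rangle+\rho\int_\Omega f_{u_n}(u_n-u)\,dx-\int_\Omega\nabla u\cdot\nabla(u_n-u)\,dx
\]
the first term tends to $0$ because $u_n-u$ is bounded, the second because $f_{u_n}$ is bounded in $L^t$ and $u_n\to u$ in $L^{t'}$ by (R), and the third by weak convergence.
\end{proof}

The next lemma says that functions of bounded energy cannot detect a change of the weight that is small in $L^s$, however singular it is pointwise.

\begin{lemma}\label{lem:stable}
Let $s>1$, $M>0$, and let $g_0\in L^s(\Omega)$ be an admissible weight. Then $\sup_{\|u\|\le M}|\Phi_g(u)-\Phi_{g_0}(u)|\to0$ as $\|g-g_0\|_{L^s}\to0$, $g$ admissible.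
\end{lemma}

\begin{proof}
For $\|u\|\le M$, H\"older's inequality, \eqref{eq:exp} and \eqref{eq:lower} give
\[
\Bigl|\frac{\int_\Omega ge^u\,dx}{\int_\Omega g_0e^u\,dx}-1\Bigr|\le\frac{\|g-g_0\|_{L^s}\|e^u\|_{L^{s'}}}{c(g_0,M)}\le C(g_0,s,M)\,\|g-g_0\|_{L^s},
\]
and $\Phi_g-\Phi_{g_0}$ is the logarithm of the ratio on the left.
\end{proof}

\section{Two wells and a pass}\label{sec:criterion}

A coercive functional has several critical points as soon as it has a well near the origin, enclosed by a barrier, and a deeper point beyond the barrier.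

\begin{lemma}\label{lem:three}
Let $g$ be an admissible weight such that $J=J_{\rho,g}$ is coercive. Suppose there are $R>0$ and $w\in H^1_0(\Omega)$ with
\[
\textup{(i)}\quad\inf_{\|u\|=R}J>J(0),\qquad\qquad\textup{(ii)}\quad J(w)<\inf_{\|u\|\le R}J .
\]
Then $J$ has a local minimizer $u_1$, a global minimizer $u_2$ and a mountain pass critical point $u_3$ with $J(u_2)<J(u_1)<J(u_3)$.
\end{lemma}

\begin{proof}
By coercivity and weak lower semicontinuity $J$ has a global minimizer $u_2$. The ball $\{\|u\|\le R\}$ is weakly sequentially compact, so $J$ attains its minimum over it at some $u_1$, and $J(u_1)\le J(0)$. By (i), $\|u_1\|<R$, so $u_1$ is a local minimizer on $H^1_0(\Omega)$. By (ii), $J(u_2)\le J(w)<J(u_1)$ and $\|w\|>R$. Every path from $u_1$ to $w$ meets the sphere $\{\|u\|=R\}$, so the minimax level $c$ over such paths satisfies $c\ge\inf_{\|u\|=R}J>J(0)\ge\max\{J(u_1),J(w)\}$. By Lemma~\ref{lem:basic} and (MP), there is a critical point $u_3$ with $J(u_3)=c>J(u_1)$.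
\end{proof}

Conditions (i) and (ii) pull against each other. Coercivity of $J$ gives (i) for large $R$, but once the ball contains a global minimizer (ii) fails. We therefore borrow the barrier from a fixed reference functional, with a bounded weight, and let the deep point escape to infinity along a family of weights.

\begin{proposition}\label{prop:criterion}
Let $0<\rho<8\pi$ and $s>1$. Let $g_0\le1$ and $g_d$, for small $d>0$, be admissible weights such that, as $d\to0$,
\[
\textup{(A)}\quad\|g_d-g_0\|_{L^s}\to0,\qquad\qquad\textup{(B)}\quad\inf_{H^1_0(\Omega)}J_{\rho,g_d}\to-\infty .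
\]
Then there is $R>0$ such that, for all small $d$, $J_{\rho,g_d}$ satisfies \textup{(i)} and \textup{(ii)} of Lemma~\ref{lem:three} with this $R$ and some $w=w_d$.
\end{proposition}

\begin{proof}
Write $J^0=J_{\rho,g_0}$ and $J_d=J_{\rho,g_d}$. Since $g_0\le1$ and $\rho>0$, (MT) gives $J^0(u)\ge\frac12(1-\frac{\rho}{8\pi})\|u\|^2-\rho C_\Omega$. As $\rho<8\pi$, we can fix $R$ with $J^0\ge J^0(0)+3$ on $\{\|u\|=R\}$, and $\mu=\inf_{\|u\|\le R}J^0$ is finite. By (A) and Lemma~\ref{lem:stable}, $|J_d-J^0|\le1$ on $\{\|u\|\le R\}$ for small $d$. Then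
\[
\inf_{\|u\|=R}J_d\ge J^0(0)+2>J^0(0)+1\ge J_d(0),\qquad\inf_{\|u\|\le R}J_d\ge\mu-1 ,
\]
and by (B), for small $d$ there is $w_d$ with $J_d(w_d)<\mu-1$.
\end{proof}

Each $J_{\rho,g_d}$ will be coercive by \eqref{eq:coercive}. This is compatible with (B), because the constant in (T) depends on the points and is used for one configuration at a time.

\section{Concentration, and two points in a disc}\label{sec:model}

To reach low energies we use functions that are logarithmic between two scales $\varepsilon<d$: they gain much height at a small disc for little Dirichlet energy.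

\begin{lemma}\label{lem:moser}
Let $\rho>0$, $B_d(q)\subset\Omega$, $0<\varepsilon<d$, $L=\log(d/\varepsilon)$, and let $g$ be an admissible weight with $\int_{B_\varepsilon(q)}g\,dx>0$. Then
\[
\inf_{H^1_0(\Omega)}J_{\rho,g}\le-\frac{\rho^2}{4\pi}L-\rho\log\int_{B_\varepsilon(q)}g\,dx .
\]
\end{lemma}

\begin{proof}
For $c>0$ let $w=c$ on $B_\varepsilon(q)$, $w=\frac cL\log\frac{d}{|x-q|}$ for $\varepsilon\le|x-q|\le d$, and $w=0$ elsewhere. Then $w\in H^1_0(\Omega)$ and $\|w\|^2=\frac{c^2}{L^2}\int_\varepsilon^d\frac{2\pi}{r}\,dr=\frac{2\pi c^2}{L}$. Keeping only $B_\varepsilon(q)$ in $\int ge^w$, which is allowed since $\rho>0$,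
\[
J_{\rho,g}(w)\le\frac{\pi c^2}{L}-\rho c-\rho\log\int_{B_\varepsilon(q)}g\,dx .
\]
The choice $c=\rho L/(2\pi)$ minimizes the first two terms, with value $-\rho^2L/(4\pi)$.
\end{proof}

\begin{remark}\label{rem:threshold}
If $g\ge\kappa|x-q|^{2\gamma}$ on $B_d(q)$ with $\kappa>0$, $\gamma>-1$, then $\int_{B_\varepsilon(q)}g\ge\kappa' e^{-2(1+\gamma)L}$ with $\kappa'>0$ independent of $\varepsilon$, and the bound becomes $-\frac{\rho}{4\pi}(\rho-8\pi(1+\gamma))L+C$. Letting $\varepsilon\to0$ at the most singular point of $h$ shows that $J_\rho$ is unbounded below for $\rho>8\pi(1+\alpha_-)$. In our range this limit is not available, but a cluster of diameter $\varepsilon$ behaves like $|x-q|^{2\alpha}$ down to the scale $\varepsilon$, and there the favorable sign requires only $\rho>8\pi(1+\alpha)$.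
\end{remark}

All Green function estimates below come from discs. Identify $\mathbb R^2$ with $\mathbb C$ and put $\mathcal M(X,P)=|1-\overline PX|/|X-P|$ for $X\ne P$. Expanding the squares, and writing $1-\overline PX=(1-|P|^2)+\overline P(P-X)$, we get
\begin{equation}\label{eq:mobius}
|1-\overline PX|^2-|X-P|^2=(1-|P|^2)(1-|X|^2),\qquad \mathcal M(X,P)\le|P|+\frac{\bigl|1-|P|^2\bigr|}{|X-P|}.
\end{equation}
For $|P|\ne1$, the function $\frac1{2\pi}\log \mathcal M(\cdot,P)$ is $\frac1{2\pi}\log\frac1{|X-P|}$ plus a function whose only singularity, $X=1/\overline P$, lies on the other side of the unit circle from $P$. By the identity in \eqref{eq:mobius} it vanishes on the unit circle and is nonnegative on the side of $P$. For $|P|<1$ it is the Green function of the unit disc.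

\begin{example}\label{ex:two}
Let $\Omega$ be the unit disc, $N=2$, $\alpha_1=\alpha_2=-\frac14$. Then $\alpha_-=-\frac14$, $\alpha=-\frac12$, and the interval in question is $(4\pi,6\pi)$. Take $\rho=5\pi$. For $0<d<\frac12$ and $0<\varepsilon\le d/2$ let $q=1-d$ and $p_{1},p_2=q\pm\varepsilon/2$. Then $B_d(q)\subset\Omega$ and
\[
h=\mathcal M(x,p_1)^{1/2}\mathcal M(x,p_2)^{1/2}\ge1 .
\]

\emph{The weight disappears as $d\to0$.} Since $1-|p_j|^2\le2(1-|p_j|)\le4d$, \eqref{eq:mobius} gives $\mathcal M(x,p_j)\le1+4d/|x-p_j|$. The geometric mean is at most the arithmetic mean, so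
\[
0\le h-1\le\frac{2d}{|x-p_1|}+\frac{2d}{|x-p_2|},\qquad\|h-1\|_{L^{3/2}(\Omega)}\le4d\,\bigl\||x|^{-1}\bigr\|_{L^{3/2}(B_2(0))},
\]
whatever $\varepsilon$ is. This is (A) with $g_0=1$ and $s=\frac32$.

\emph{The energy can be made very negative.} For $x\in B_\varepsilon(q)$ we have $|1-\overline{p_j}x|\ge1-|x|\ge d-\varepsilon\ge d/2$ and $|x-p_j|\le3\varepsilon/2$. Hence $h\ge d/(3\varepsilon)$ on $B_\varepsilon(q)$ and $\int_{B_\varepsilon(q)}h\ge\frac\pi3\varepsilon d\ge d^2e^{-L}$. Lemma~\ref{lem:moser} gives
\begin{equation}\label{eq:example}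
\inf J_{5\pi}\le-\frac{25\pi}{4}L+5\pi L+10\pi\log\frac1d=-\frac{5\pi}{4}L+10\pi\log\frac1d .
\end{equation}
With $\varepsilon=d^{10}$ we have $L=9\log\frac1d$, and the right side is $-\frac{5\pi}4\log\frac1d$. This is (B). By Proposition~\ref{prop:criterion}, \eqref{eq:coercive} and Lemma~\ref{lem:three}, there are three solutions for small $d$.
\end{example}

The two scales play different roles. With $d$ fixed and $\varepsilon\to0$, \eqref{eq:example} already sends the minimal energy to $-\infty$, but this describes only the global minimizer, and nothing provides a barrier. Pushing the cluster to the boundary, where $G_p$ is small away from $p$, provides it. The price is the term $2\rho\log\frac1d$, due to concentrating on an area of order $d^2$, and it is paid by taking $\varepsilon$ to be a high power of $d$.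

The general case has three new features. The Green function is not explicit; we compare it with Green functions of an exterior and an interior disc. The points with $\alpha_j\ge0$ stay fixed and form the reference weight $g_0$. Finally, if $a\ge1$, the merged singularity $|x-q|^{-2a}$ is not integrable, so (A) no longer holds for arbitrarily small $\varepsilon$: the scale $\varepsilon$ is constrained from both sides.

\section{A cluster near the boundary}\label{sec:cluster}

Fix $\Omega$, the weights and $\rho$ as in Theorem~\ref{thm:three}; recall $a=-\alpha$.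

\subsection*{The exponents}
We take $\varepsilon=d^{1+K}$, so that $L=\log(d/\varepsilon)=K\log\frac1d$. Property (B) will require the gain $\frac\rho{4\pi}(\rho-8\pi(1-a))L$ to exceed the price $2\rho\log\frac1d$. For (A), the weight has size $(d/\varepsilon)^{2a}$ on an area of order $\varepsilon^2$, so its $s$-th power has mass of order $d^2(d/\varepsilon)^{2(as-1)}=d^{2-2K(as-1)}$, which must tend to $0$. The two demands are compatible.

\begin{lemma}\label{lem:exponents}
There are $K>0$ and $s\in(1,2)$ with
\begin{equation}\label{eq:exponents}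
K\bigl(\rho-8\pi(1-a)\bigr)>8\pi,\qquad K(as-1)<1,\qquad s\max_{j\in\mathcal N}a_j<1 .
\end{equation}
\end{lemma}

\begin{proof}
Since $\rho>8\pi(1-a)$, the number $K_0=8\pi/(\rho+8\pi(a-1))$ is positive. Moreover $K_0(a-1)<1$: for $a\le1$ the left side is not positive, and for $a>1$ the inequality is equivalent to $\rho>0$. Choose $K>K_0$ close to $K_0$ with $K(a-1)<1$. The last two inequalities in \eqref{eq:exponents} then hold for $s=1$ and, being strict, for $s>1$ close to $1$.
\end{proof}

\subsection*{The points}
Fix the points $p_j$, $j\notin\mathcal N$, anywhere and distinct in $\Omega$, and put $h_+=\exp(-4\pi\sum_{j\notin\mathcal N}\alpha_jG_{p_j})$, with $h_+=1$ if there are none. Then $0\le h_+\le1$, $h_+$ is admissible, and it is continuous near $\partial\Omega$ with value $1$ on $\partial\Omega$.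

Fix $x_0\in\partial\Omega$ with inner unit normal $\nu$. As $\partial\Omega$ is smooth, there is $r_0>0$ with $B_{r_0}(x_0+r_0\nu)\subset\Omega$ and $B_{r_0}(y)\cap\Omega=\emptyset$, where $y=x_0-r_0\nu$. Fix distinct $z_j$, $j\in\mathcal N$, with $|z_j|<1$, and put
\[
q=x_0+d\nu,\qquad\varepsilon=d^{1+K},\qquad p_j=q+\varepsilon z_j\quad(j\in\mathcal N).
\]
We take $d<\min\{1,r_0\}$ so small that $\varepsilon\le d/3$, that $h_+\ge\frac12$ on $\Omega\cap B_{2d}(x_0)$, and that $B_{2d}(x_0)$ contains no $p_j$ with $j\notin\mathcal N$. Then $B_d(q)\subset B_{r_0}(x_0+r_0\nu)\subset\Omega$ and $B_d(q)\subset B_{2d}(x_0)$, so all $N$ points are distinct points of $\Omega$. The weight of this configuration is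
\[
h_d=h_+h_-,\qquad h_-=\exp\Bigl(4\pi\sum_{j\in\mathcal N}a_jG_{p_j}\Bigr)\ge1 .
\]
Below, $C$ denotes positive constants independent of $d$, and $D=\operatorname{diam}\Omega$.

\subsection*{Green function bounds}
For (A) we need $G_{p_j}$ to be small at distances much larger than $d$, and for (B) we need it to be large on $B_\varepsilon(q)$.

\begin{lemma}\label{lem:green}
With $C_1=8+2D/r_0$,
\begin{align}
h_-(x)&\le\prod_{j\in\mathcal N}\Bigl(1+\frac{C_1d}{|x-p_j|}\Bigr)^{2a_j}\qquad\text{in }\Omega,\label{eq:upper}\\
h_-(x)&\ge\Bigl(\frac{4d}{9\varepsilon}\Bigr)^{2a}\qquad\text{in }B_\varepsilon(q).\label{eq:lowerh}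
\end{align}
\end{lemma}

\begin{proof}
Let $p=p_j$, $j\in\mathcal N$. It suffices to bound $e^{2\pi G_p}$, since $h_-=\prod_j(e^{2\pi G_{p_j}})^{2a_j}$.

\emph{Upper bound.} Put $X=(x-y)/r_0$ and $P=(p-y)/r_0$. Since $\Omega$ is open and disjoint from $B_{r_0}(y)$, we have $|X|\ge1$ on $\overline\Omega$ and $|P|>1$; also $|p-y|\le r_0+d+\varepsilon$, so $|P|\le1+2d/r_0\le3$. Let $E(x)=\frac1{2\pi}\log \mathcal M(X,P)$. By the remarks after \eqref{eq:mobius}, $E\ge0$ on $\overline\Omega\setminus\{p\}$, and $E-\frac1{2\pi}\log\frac1{|x-p|}$ is harmonic in a neighborhood of $\overline\Omega$. By \eqref{eq:green}, $E-G_p$ is harmonic in $\Omega$, continuous on $\overline\Omega$ and nonnegative on $\partial\Omega$, so $G_p\le E$ by the maximum principle. Now $|P|^2-1=(|P|-1)(|P|+1)\le8d/r_0$ and $|X-P|=|x-p|/r_0$. By \eqref{eq:mobius} and $|x-p|\le D$,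
\[
e^{2\pi G_p(x)}\le \mathcal M(X,P)\le1+\frac{2d}{r_0}+\frac{8d}{|x-p|}\le1+\frac{C_1d}{|x-p|}.
\]

\emph{Lower bound.} Now put $X=(x-q)/d$ and $P=(p-q)/d$. The Green function of $B_d(q)$ with pole $p$ is $\frac1{2\pi}\log \mathcal M(X,P)$. Its difference with $G_p$ is harmonic in $B_d(q)$ and continuous on the closure; on $\partial B_d(q)$ it vanishes while $G_p\ge0$. Hence $e^{2\pi G_p}\ge \mathcal M(X,P)$ in $B_d(q)$. For $x\in B_\varepsilon(q)$ we have $|X|,|P|<\varepsilon/d\le\frac13$, so $\mathcal M(X,P)\ge(1-\frac19)/(2\varepsilon/d)=4d/(9\varepsilon)$.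
\end{proof}

\subsection*{The weight disappears}

\begin{lemma}\label{lem:A}
$\|h_d-h_+\|_{L^s(\Omega)}\to0$ as $d\to0$.
\end{lemma}

\begin{proof}
Since $0\le h_d-h_+=h_+(h_--1)\le h_--1$, it suffices to show $\int_\Omega(h_--1)^s\,dx\to0$. Let $r=|x-q|\le D$, $\beta=2as$ and $\sigma=\min\{2,\,2-K(\beta-2)\}$. By \eqref{eq:exponents}, $2-K(\beta-2)=2(1-K(as-1))>0$, so $\sigma>0$. If $r\ge2\varepsilon$, then $|x-p_j|\ge r-\varepsilon\ge r/2$, and \eqref{eq:upper} gives
\begin{equation}\label{eq:merged}
h_-\le(1+2C_1d/r)^{2a}\qquad\text{for }r\ge2\varepsilon .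
\end{equation}
We split $\Omega$ according to what is seen of the cluster: nothing, one point, or all points.

\emph{Far region, $r\ge d$.} By the mean value theorem $(1+2C_1\theta)^{2a}-1\le C\theta$ for $\theta\in[0,1]$, so \eqref{eq:merged} gives $h_--1\le Cd/r$. The contribution is at most $Cd^s\int_0^Dr^{1-s}\,dr\le Cd^s$, because $s<2$.

\emph{Intermediate region, $2\varepsilon\le r<d$.} Here $1<d/r$, so \eqref{eq:merged} gives $h_--1\le h_-\le C(d/r)^{2a}$. With $r=de^{-t}$, the contribution is at most
\[
C\int_{\varepsilon}^{d}\Bigl(\frac dr\Bigr)^{\beta}r\,dr=Cd^2\int_0^Le^{(\beta-2)t}\,dt\le Cd^2L\max\{1,e^{(\beta-2)L}\}=CKd^{\sigma}\log\frac1d ,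
\]
since $e^{(\beta-2)L}=d^{-K(\beta-2)}$.

\emph{Core, $r<2\varepsilon$.} Here $|x-p_j|<3\varepsilon\le d$, so \eqref{eq:upper} gives $h_-\le C\prod_j(d/|x-p_j|)^{2a_j}$. With $x=q+\varepsilon\xi$, the contribution is at most
\[
C\varepsilon^2\Bigl(\frac d\varepsilon\Bigr)^{\beta}\int_{|\xi|<2}\prod_{j\in\mathcal N}|\xi-z_j|^{-2a_js}\,d\xi .
\]
The integral does not depend on $d$. It is finite because the $z_j$ are distinct, so that near $z_j$ only one factor is unbounded, and $2a_js<2$. The prefactor is $d^2(d/\varepsilon)^{\beta-2}=d^{\,2-K(\beta-2)}\le d^\sigma$.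

All three contributions tend to $0$.
\end{proof}

\subsection*{The deep well}

\begin{lemma}\label{lem:B}
$\inf_{H^1_0(\Omega)}J_{\rho,h_d}\to-\infty$ as $d\to0$.
\end{lemma}

\begin{proof}
By \eqref{eq:lowerh} and $h_+\ge\frac12$ on $B_d(q)$,
\[
\int_{B_\varepsilon(q)}h_d\,dx\ge\frac{\pi\varepsilon^2}{2}\Bigl(\frac{4d}{9\varepsilon}\Bigr)^{2a}=c_0\,d^2e^{-2(1-a)L},\qquad c_0=\frac\pi2\Bigl(\frac49\Bigr)^{2a}.
\]
Lemma~\ref{lem:moser} and $L=K\log\frac1d$ give
\begin{align*}
\inf J_{\rho,h_d}&\le-\frac{\rho^2}{4\pi}L+2\rho(1-a)L+2\rho\log\frac1d-\rho\log c_0\\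
&=-\frac{\rho}{4\pi}\Bigl[K\bigl(\rho-8\pi(1-a)\bigr)-8\pi\Bigr]\log\frac1d-\rho\log c_0 .
\end{align*}
The bracket is positive by \eqref{eq:exponents}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
We have $0<\rho<8\pi(1+\alpha_-)<8\pi$. By Lemmas~\ref{lem:A} and~\ref{lem:B}, Proposition~\ref{prop:criterion} applies with $g_0=h_+$ and $g_d=h_d$, so $J_{\rho,h_d}$ satisfies (i) and (ii) for small $d$. It is coercive by \eqref{eq:coercive}, and Lemma~\ref{lem:three} gives the three solutions.
\end{proof}

\begin{remark}\label{rem:hypotheses}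
The bound $\rho<8\pi(1+\alpha_-)$ gives coercivity, hence the global minimizer and the Palais--Smale property; the barrier needs only $\rho<8\pi$. The bound $\rho>8\pi(1+\alpha)$ makes the gain in Lemma~\ref{lem:B} positive; without it the theorem is false by (U). The assumption of two negative weights serves only to make these bounds compatible. The condition $\rho>0$ is what leaves room for $K$ when $a>1$: for $8\pi(1-a)<\rho\le0$ we have $K_0(a-1)\ge1$, no admissible $K$ exists, and indeed the solution is unique by Theorem~\ref{thm:sharp}.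
\end{remark}

\section{The sharp range and stability}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Note that $8\pi\max\{0,1+\alpha\}<8\pi(1+\alpha_-)$, because $\alpha<\alpha_-$ and $\alpha_->-1$.

\emph{Uniqueness for $\rho\le0$.} For $\theta\in(0,1)$, H\"older's inequality applied to $he^{\theta u+(1-\theta)v}=(he^u)^\theta(he^v)^{1-\theta}$ gives $\Phi_h(\theta u+(1-\theta)v)\le\theta\Phi_h(u)+(1-\theta)\Phi_h(v)$. So $J_\rho=\frac12\|u\|^2+|\rho|\Phi_h$ is strictly convex. It has at most one critical point: on the segment joining two of them, it would be a strictly convex function of one variable with zero derivative at both ends. By Jensen's inequality for the probability measure $h\,dx/\int_\Omega h$, and by (R) with $h\in L^s$, $s>1$,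
\[
\Phi_h(u)\ge\log\int_\Omega h\,dx+\frac{\int_\Omega hu\,dx}{\int_\Omega h\,dx}\ge-C-C\|u\|_{L^{s'}}\ge-C-C\|u\| .
\]
Hence $J_\rho$ is coercive and, by Lemma~\ref{lem:basic}, has a minimizer.

\emph{Uniqueness for $0<\rho\le8\pi(1+\alpha)$.} A minimizer exists by \eqref{eq:coercive} and Lemma~\ref{lem:basic}, and it is the only solution by (U).

\emph{Failure of uniqueness above the threshold} is Theorem~\ref{thm:three}.

\emph{Openness.} Let $8\pi\max\{0,1+\alpha\}<\rho<8\pi(1+\alpha_-)$. Write $h_{\mathbf p}$ for the weight \eqref{eq:h} of a configuration $\mathbf p=(p_1,\dots,p_N)$. Let $\mathbf p^0$ be a configuration from the proof of Theorem~\ref{thm:three}, so that $J_{\rho,h_{\mathbf p^0}}$ satisfies (i) and (ii) with some $R$ and $w$. Critical points need not be stable under perturbation, but (i) and (ii) are, and by Lemma~\ref{lem:stable} the point is to show that $h_{\mathbf p}\to h_{\mathbf p^0}$ in some $L^s$, $s>1$, as $\mathbf p\to \mathbf p^0$.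

By the maximum principle,
\[
\max_{x\in\overline\Omega}|H(x,p)-H(x,p')|=\frac1{2\pi}\max_{x\in\partial\Omega}\bigl|\log|x-p|-\log|x-p'|\bigr| ,
\]
so $p\mapsto H(\cdot,p)$ is continuous from $\Omega$ to $C(\overline\Omega)$. Hence, by \eqref{eq:h}, $h_{\mathbf p}(x)\to h_{\mathbf p^0}(x)$ for every $x\in\Omega$ other than the points $p^0_j$, and the exponential factor in \eqref{eq:h} is uniformly bounded for $\mathbf p$ near $\mathbf p^0$. Let $4\eta=\min_{i\ne j}|p_i^0-p_j^0|>0$ and $|p_j-p_j^0|<\eta$ for all $j$. Then $|p_i-p_j|>2\eta$, so each $x$ is within distance $\eta$ of at most one $p_j$. The factors with $\alpha_j\ge0$ are at most $D^{2\alpha_j}$, so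
\[
h_{\mathbf p}(x)\le C\Bigl(1+\sum_{j\in\mathcal N}|x-p_j|^{-2a_j}\Bigr)
\]
with $C$ independent of $\mathbf p$ near $\mathbf p^0$. If $s_1>1$ and $s_1\max_{\mathcal N}a_j<1$, then $\int_\Omega|x-p_j|^{-2a_js_1}dx\le\int_{B_D(0)}|x|^{-2a_js_1}dx<\infty$. So $h_{\mathbf p}$ is bounded in $L^{s_1}$, and (V), applied along sequences $\mathbf p\to \mathbf p^0$, gives convergence in $L^s$ for $1<s<s_1$.

Let $M=\|w\|>R$. On $\{\|u\|\le M\}$,
\[
|J_{\rho',h_{\mathbf p}}-J_{\rho,h_{\mathbf p^0}}|\le|\rho'|\,|\Phi_{h_{\mathbf p}}-\Phi_{h_{\mathbf p^0}}|+|\rho'-\rho|\,|\Phi_{h_{\mathbf p^0}}| ,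
\]
and the right side tends to $0$ uniformly as $(\rho',\mathbf p)\to(\rho,\mathbf p^0)$, by Lemmas~\ref{lem:stable} and~\ref{lem:basic}. Conditions (i) and (ii) are strict inequalities between four numbers, each of which changes by at most the supremum of the left side. They therefore hold, with the same $R$ and $w$, for $\mathbf p$ in an open neighborhood $U$ of $\mathbf p^0$ consisting of configurations of distinct points and for $|\rho'-\rho|<\delta$. Decreasing $\delta$ so that $0<\rho'<8\pi(1+\alpha_-)$, we have coercivity by \eqref{eq:coercive}, and Lemma~\ref{lem:three} gives at least three solutions.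
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Uniqueness of solutions to singular Liouville equations},
\texttt{http://archytas.pims.math.ca/workshops/2018/18w5209/files/Jevnikar.pdf}

\end{thebibliography}
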